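# A set-valued contraction with no fixed point, and the integral that decides

## 1. Two theorems on $H(Tx,Ty)\le\alpha(d(x,y))\,d(x,y)$

Write $\mathbb R_+=[0,\infty)$. For a metric space $(X,d)$, let $\mathrm{CB}(X)$ be the family of nonempty, closed, bounded subsets of $X$, and let $H$ be the Hausdorff metric on it (recalled in Section 2). A fixed point of $T:X\to\mathrm{CB}(X)$ is a point $x$ with $x\in Tx$.

**Theorem 1.** Let $\alpha(0)=0$, $\alpha(t)=1-t$ for $0<t\le\frac12$, and $\alpha(t)=\frac12$ for $t\ge\frac12$. Then $\limsup_{s\to t^+}\alpha(s)=\alpha(t)<1$ for every $t>0$. There exist a complete metric space $(X,d)$ of diameter at most $\frac12$ and a map $T:X\to\mathrm{CB}(X)$ with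
$$H(Tx,Ty)\le\alpha(d(x,y))\,d(x,y)\qquad\text{for all }x,y\in X$$
such that $T$ has no fixed point.

We say that $\alpha:\mathbb R_+\to[0,1)$ satisfies *Reich's condition* if
$$\limsup_{s\to t^+}\alpha(s)<1\qquad\text{for every }t>0 .$$

**Theorem 2.** Let $\omega:(0,\infty)\to(0,1]$ be nondecreasing. Put $\alpha(0)=0$ and $\alpha(t)=1-\omega(t)$ for $t>0$; this $\alpha$ satisfies Reich's condition. The following are equivalent:

* (a) every $T:X\to\mathrm{CB}(X)$, $X$ nonempty complete, with $H(Tx,Ty)\le\alpha(d(x,y))\,d(x,y)$ for all $x,y$, has a fixed point;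
* (a′) the same for bounded $X$ only;
* (b) $\displaystyle\int_0^1\frac{dt}{\omega(t)}<\infty$.

Moreover, (b) suffices in the following local form. If $\alpha:\mathbb R_+\to[0,1)$ satisfies Reich's condition, and for some $\delta>0$ and some nondecreasing $\omega:(0,\delta)\to(0,1]$ with $\int_0^\delta dt/\omega(t)<\infty$ we have $\alpha\le1-\omega$ on $(0,\delta)$, then every $T:X\to\mathrm{CB}(X)$, $X$ nonempty complete, with $H(Tx,Ty)\le\alpha(d(x,y))\,d(x,y)$ for all $x,y$, has a fixed point.

The question behind these statements is called Reich's problem in "Nonlinear Contractive Conditions:" (https://www.impan.pl/shop/publication/transaction/download/product/85848). Suppose $\alpha$ satisfies Reich's condition and $T$ satisfies the contractive inequality on a nonempty complete space. Must $T$ have a fixed point? Theorem 1 answers no. Theorem 2 says, for $\alpha=1-\omega$ with $\omega$ monotone, exactly when the answer is yes.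

The family $\omega(t)=\min(t,c)^\gamma$ with $0<c\le1$ and $\gamma>0$ shows the dividing line. Near $0$ we have $1-\alpha(t)=t^\gamma$, and $\int_0t^{-\gamma}\,dt$ converges exactly when $\gamma<1$. So fixed points are guaranteed exactly when $\gamma<1$. Theorem 1 is the case $\gamma=1$, $c=\frac12$, the first exponent at which the guarantee is lost.

## 2. The Hausdorff metric, and what Reich's condition does not control

For $x\in X$ and $\emptyset\ne C\subset X$ put $d(x,C)=\inf_{c\in C}d(x,c)$, and for $A,B\in\mathrm{CB}(X)$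
$$H(A,B)=\max\Big\{\sup_{a\in A}d(a,B),\ \sup_{b\in B}d(b,A)\Big\}.$$
Both suprema are needed. In $\mathbb R$, with $A=[0,1]$ and $B=\{0\}$, the first is $1$ and the second is $0$, so $H(A,B)=1$. For singletons, $H(\{a\},\{b\})=d(a,b)$, so a single-valued map $f$ is the special case $Tx=\{fx\}$.

We use the following facts.

* (F1) $d(x,B)\le d(x,A)+H(A,B)$. For every $a\in A$ we have $d(x,B)\le d(x,a)+d(a,B)\le d(x,a)+H(A,B)$; take the infimum over $a$. In particular, if $x\in A$ and $H(A,B)<r$, there is $b\in B$ with $d(x,b)<r$. A nearest point of $B$ need not exist, so the strict inequality matters.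
* (F2) The function $x\mapsto d(x,C)$ is $1$-Lipschitz. Hence if $A_0$ is dense in $A$ and $d(a,B)\le r$ for all $a\in A_0$, then $d(a,B)\le r$ for all $a\in A$. If $C$ is closed, $d(x,C)=0$ means $x\in C$.
* (F3) If $X$ is complete, then $\mathrm{CB}(X)$ with the metric $H$ is complete (textbook).
* (F4) A $1$-Lipschitz map from a dense subset of a metric space into a complete metric space extends uniquely to a $1$-Lipschitz map on the whole space (textbook).

Reich's condition at $t>0$ says that there are $q<1$ and $\eta>0$ with $\alpha(s)\le q$ for $t<s<t+\eta$. It says nothing at $t=0$: as $t\to0^+$, $\alpha(t)$ may tend to $1$ at any speed. If $\alpha$ stays below $1$ near $0$, say $\alpha\le1-c$ on $(0,\delta)$ with $0<c\le1$, then the local form of Theorem 2 with $\omega\equiv c$ gives a fixed point. So the whole difficulty is at small distances.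

When $\alpha=1-\omega$ on $(0,\infty)$ with $\omega$ nondecreasing and positive, Reich's condition is automatic: for $s>t$ we have $\alpha(s)\le\alpha(t)$, so $\limsup_{s\to t^+}\alpha(s)\le\alpha(t)<1$. For the $\alpha$ of Theorem 1, continuity on $(0,\infty)$ gives the stated equality $\limsup_{s\to t^+}\alpha(s)=\alpha(t)$.

## 3. Single-valued maps: Reich's condition is enough

Try first $Tx=\{fx\}$: let $X$ be nonempty and complete, let $\alpha$ satisfy Reich's condition, and let $d(fx,fy)\le\alpha(d(x,y))\,d(x,y)$. Then $f$ has a fixed point, however fast $\alpha\to1$ at $0$. The proof shows what will be missing for sets.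

Pick $x_0$, put $x_{n+1}=fx_n$ and $d_n=d(x_n,x_{n+1})$. If some $d_n=0$ we are done. Otherwise $d_{n+1}\le\alpha(d_n)d_n<d_n$, so $d_n$ strictly decreases to some $t\ge0$. If $t>0$, then $d_n\to t$ with $d_n>t$, so $\alpha(d_n)\le q<1$ for all large $n$. Then $d_{n+1}\le qd_n$ for large $n$, which forces $d_n\to0$, a contradiction. So $d_n\to0$.

Suppose $(x_n)$ is not Cauchy. Then there is $\varepsilon>0$ such that for every $k$ there are $m>n\ge k$ with $d(x_n,x_m)>\varepsilon$. For each $k$ choose such an $n_k\ge k$, and then the smallest $m_k>n_k$ with $D_k:=d(x_{n_k},x_{m_k})>\varepsilon$. By minimality of $m_k$,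
$$\varepsilon<D_k\le d(x_{n_k},x_{m_k-1})+d_{m_k-1}\le\varepsilon+d_{m_k-1}\to\varepsilon ,$$
so $D_k\to\varepsilon$ from above and $\limsup_k\alpha(D_k)<1$. On the other hand,
$$D_k\le d_{n_k}+d(fx_{n_k},fx_{m_k})+d_{m_k}\le d_{n_k}+\alpha(D_k)D_k+d_{m_k}.$$
Letting $k\to\infty$ gives $\varepsilon\le\varepsilon\limsup_k\alpha(D_k)<\varepsilon$, a contradiction. So $x_n\to z$ for some $z$, and $fz=z$ because $f$ is continuous.

The decisive inequality is $d(x_{n+1},x_{m+1})\le\alpha(d(x_n,x_m))\,d(x_n,x_m)$ for indices $n,m$ that are far apart. For set-valued $T$ we choose $x_{n+1}\in Tx_n$. The hypothesis then gives *some* point of $Tx_m$ close to $x_{n+1}$. But $x_{m+1}$ was chosen close to $x_m\in Tx_{m-1}$, with no regard to $x_{n+1}$. Even if $Tx=[0,1]$ for every $x\in[0,1]$, so that $H(Tx,Ty)=0$, a point of $Tx$ and a point of $Ty$ can be at distance $1$. For sets we keep control of consecutive distances only.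

## 4. Orbits with control of consecutive distances: convergence of $\int dt/\omega$ suffices

With consecutive distances alone, the way to get a Cauchy sequence is to show $\sum d_n<\infty$. This succeeds when the integral converges, and it proves the "moreover" part of Theorem 2. Let $\alpha,\omega,\delta,T$ be as there.

**Step 1: choose an orbit whose consecutive distances decrease.** Pick $x_0\in X$ and $x_1\in Tx_0$. Given $x_{n+1}\in Tx_n$, put $d_n=d(x_n,x_{n+1})$. If $d_n=0$, then $x_n=x_{n+1}\in Tx_n$ and we are done. If $d_n>0$, then by (F1) and $\alpha(d_n)<1$,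
$$d(x_{n+1},Tx_{n+1})\le H(Tx_n,Tx_{n+1})\le\alpha(d_n)d_n<\frac{1+\alpha(d_n)}2\,d_n ,$$
so there is $x_{n+2}\in Tx_{n+1}$ with
$$d_{n+1}\le\frac{1+\alpha(d_n)}2\,d_n<d_n .$$
From now on assume that all $d_n>0$.

**Step 2: show $d_n\to0$.** The sequence strictly decreases to some $t\ge0$. If $t>0$, then $d_n\to t$ with $d_n>t$, so $\limsup_n\alpha(d_n)<1$ by Reich's condition. Hence there is $q<1$ with $d_{n+1}\le qd_n$ for all large $n$, which forces $d_n\to0$, a contradiction.

**Step 3: sum the distances by comparison with the integral.** Choose $N$ with $d_n<\delta$ for $n\ge N$. For such $n$,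
$$d_n-d_{n+1}\ge\frac{1-\alpha(d_n)}2\,d_n\ge\frac12\,\omega(d_n)\,d_n .$$
Since $1/\omega$ is nonincreasing, it is at least $1/\omega(d_n)$ on $[d_{n+1},d_n]$. Hence
$$d_n\le\frac{2(d_n-d_{n+1})}{\omega(d_n)}\le2\int_{d_{n+1}}^{d_n}\frac{dt}{\omega(t)} .$$
The intervals $[d_{n+1},d_n]$ do not overlap, so
$$\sum_{n\ge N}d_n\le2\int_0^\delta\frac{dt}{\omega(t)}<\infty .$$

**Step 4: pass to the limit.** By Step 3, $(x_n)$ is Cauchy; let $z$ be its limit. By (F1), and since $\alpha<1$,
$$d(z,Tz)\le d(z,Tx_n)+H(Tx_n,Tz)\le d(z,x_{n+1})+d(x_n,z)\to0 .$$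
As $Tz$ is closed, $z\in Tz$. This proves the local form. $\square$

For the equivalence: the local form with $\delta=1$ gives (b)⇒(a), and (a)⇒(a′) is trivial. Only (a′)⇒(b) remains.

Now see where the method stops. Let $\omega(t)=t$ near $0$. Even if we could always choose a nearest point, the inequality $d_{n+1}\le\alpha(d_n)d_n=d_n-d_n^2$ allows
$$d_{n+1}=d_n-d_n^2,\qquad d_1=\tfrac12 .$$
All these $d_n$ lie in $(0,\frac12]$, so
$$\frac1{d_{n+1}}=\frac1{d_n}+\frac1{1-d_n}\le\frac1{d_n}+2,\qquad\text{hence}\qquad \frac1{d_n}\le2n,\quad d_n\ge\frac1{2n},$$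
and $\sum d_n=\infty$. Consecutive distances alone no longer give a Cauchy sequence. One orbit with divergent length is not yet a counterexample, because $T$ offers many orbits and a better selection might converge. For a counterexample, *every* selection has to fail.

## 5. A tree in which every required neighbour is a new leaf

What does $H(Tx,Tx')\le\varphi(d(x,x'))$ demand? For each $y\in Tx$ and each $x'$ there must be some $y'\in Tx'$ within $\varphi(d(x,x'))$ of $y$ (up to closure). We satisfy each demand as wastefully as possible: add a *brand new* point $y'$, hang it on $y$ by an edge of length exactly $\varphi(d(x,x'))$, and declare $y'\in Tx'$. The new point creates new demands, so we iterate. Since the points form a tree, no short-cuts arise, and every new point is farther from all older points than its parent is.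

Fix $\delta>0$ and a continuous $\varphi:[0,\infty)\to[0,\infty)$ with
$$\varphi(0)=0,\qquad\tfrac t2\le\varphi(t)\le t\ \ (0\le t\le\delta),\qquad\varphi(t)=\varphi(\delta)\ \ (t\ge\delta).\tag{1}$$
For Theorem 1 this will be $\delta=\frac12$ and $\varphi(t)=t-t^2$ on $[0,\frac12]$.

In a tree with positive edge lengths, the *path metric* $\rho(u,v)$ is the sum of the edge lengths on the unique path from $u$ to $v$. It satisfies the triangle inequality because the path from $u$ to $w$ is contained in the union of the paths from $u$ to $v$ and from $v$ to $w$.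

**The trees.** We build finite trees $V_1\subset V_2\subset\cdots$ and maps $p,a:V_n\setminus\{x_0\}\to V_n$. Here $a(v)$ is the vertex on which $v$ hangs, and $p(v)$ is the point to whose image $v$ belongs.

* $V_1=\{x_0,x_1\}$, with one edge of length $\delta$, and $p(x_1)=a(x_1)=x_0$.
* Given $V_n$: for each pair $(y,x')\in(V_n\setminus\{x_0\})\times V_n$ with $p(y)\ne x'$, add a new vertex $v$ (different vertices for different pairs). Join it by a single edge to $y$, of length $\ell(v)=\varphi\big(\min(\rho(p(y),x'),\delta)\big)$. Put $a(v)=y$ and $p(v)=x'$. The result is $V_{n+1}$.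

The length $\ell(v)$ is positive, since $\rho(p(y),x')>0$ and $\varphi(t)\ge t/2$ on $[0,\delta]$. New vertices are leaves of $V_{n+1}$, so $\rho$ on $V_{n+1}$ extends $\rho$ on $V_n$. Let $V=\bigcup_nV_n$, a countable tree with path metric $\rho$. A pair that occurs in $V_n$ is treated again at every later stage, each time with a new vertex; this does no harm.

**First stages by hand.** Take $\delta=\frac12$ and $\varphi(t)=t-t^2$ on $[0,\frac12]$. In $V_1$ the pair $(x_1,x_0)$ is excluded since $p(x_1)=x_0$. The pair $(x_1,x_1)$ gives one vertex $x_2$ with $\ell(x_2)=\varphi(\frac12)=\frac14$ and $a(x_2)=p(x_2)=x_1$. So $V_2$ is the path $x_0,x_1,x_2$ with edges $\frac12,\frac14$. In $V_2$ there are four admissible pairs: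

* $(x_1,x_1)$: length $\varphi(\frac12)=\frac14$; the new vertex is at distance $\frac14$ from its $p$, which is $x_1$.
* $(x_1,x_2)$: $\rho(x_0,x_2)=\frac34$, capped at $\frac12$, so length $\frac14$; distance to $p=x_2$ is $\frac14+\frac14=\frac12$.
* $(x_2,x_0)$: $\rho(x_1,x_0)=\frac12$, so length $\frac14$; distance to $p=x_0$ is $\frac14+\frac34=1$.
* $(x_2,x_2)$: $\rho(x_1,x_2)=\frac14$, so length $\varphi(\frac14)=\frac3{16}$; distance to $p=x_2$ is $\frac3{16}$.

So $V_3$ has seven vertices. The distance from a vertex to its $p$ will be our main quantity.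

**Three facts about the tree.**

* (i) For $v\ne x_0$, $a(v)$ is the neighbour of $v$ on the path to $x_0$. No vertex is ever hung on $x_0$ after $V_1$, so the only neighbour of $x_0$ is $x_1$, and every vertex $\ne x_0$ is $x_1$ or a descendant of $x_1$.
* (ii) For $v\ne x_0$ we have $p(v)\ne v$ and $\rho(v,p(v))=\ell(v)+\rho(a(v),p(v))$, where $\ell(x_1)=\delta$. For $v=x_1$ this reads $\delta=\delta+0$. For $v\neq x_1$, $p(v)$ was present before $v$ was added as a leaf attached to $a(v)$, so the path from $v$ to $p(v)$ starts with the edge from $v$ to $a(v)$.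
* (iii) For $v\notin\{x_0,x_1\}$, $\ell(v)=\varphi\big(\min(\rho(p(a(v)),p(v)),\delta)\big)$ and $p(a(v))\ne p(v)$. This is the construction rule with $y=a(v)$, $x'=p(v)$.

**The space.** Let $d=\min(\rho,\delta)$ on $V$. It is a metric, since $\min(r+r',\delta)\le\min(r,\delta)+\min(r',\delta)$ for $r,r'\ge0$. It agrees with $\rho$ whenever it is less than $\delta$. Let $(X,d)$ be the completion of $(V,d)$. It is complete with diameter $\le\delta$, so all its subsets are bounded.

**The map on $V$.** For $x\in V$ put $T_0x=p^{-1}(x)\subset V\setminus\{x_0\}$. It is nonempty: $x_1\in T_0x_0$, and for $x\ne x_0$ the pair $(x_1,x)$ is admissible because $p(x_1)=x_0\neq x$, and the vertex added for it lies in $T_0x$. Let $Tx=\overline{T_0x}$, the closure in $X$. Then $Tx\in\mathrm{CB}(X)$.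

**The contractive inequality on $V$.** Let $x\ne x'$ in $V$ and $y\in T_0x$, so $p(y)=x\ne x'$. For $n$ large enough that $y,x'\in V_n$, the vertex $y'$ added to $V_{n+1}$ for the pair $(y,x')$ satisfies $y'\in T_0x'$ and
$$d(y,y')\le\rho(y,y')=\varphi\big(\min(\rho(x,x'),\delta)\big)=\varphi(d(x,x')).$$
So $d(y,Tx')\le\varphi(d(x,x'))$ for all $y\in T_0x$, hence by (F2) for all $y\in Tx$. Exchanging the roles of $x$ and $x'$,
$$H(Tx,Tx')\le\varphi(d(x,x'))\le d(x,x')\qquad(x,x'\in V),\tag{2}$$
the case $x=x'$ being trivial.

**The extension to $X$.** By (2), $T:V\to\mathrm{CB}(X)$ is $1$-Lipschitz. By (F3) and (F4) it extends to a $1$-Lipschitz map $T:X\to\mathrm{CB}(X)$. Given $x,y\in X$, choose $x_n',y_n'\in V$ with $x_n'\to x$ and $y_n'\to y$. Then $Tx_n'\to Tx$ and $Ty_n'\to Ty$ in $H$, and $d(x_n',y_n')\to d(x,y)$. By continuity of $\varphi$,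
$$H(Tx,Ty)\le\varphi(d(x,y))\qquad\text{for all }x,y\in X.\tag{3}$$

**The slow orbit inside $V$.** For $n\ge1$ let $x_{n+1}$ be the vertex added to $V_{n+1}$ for the pair $(x_n,x_n)$. By induction $a(x_n)=p(x_n)=x_{n-1}$, so the pair is admissible, $x_{n+1}\in Tx_n$, and the lengths $\ell_n=\ell(x_n)=\rho(x_n,x_{n-1})$ satisfy $\ell_1=\delta$, $\ell_{n+1}=\varphi(\ell_n)$. For $\delta=\frac12$, $\varphi(t)=t-t^2$ this is the recursion of Section 4. The $\ell_n$ decrease to a limit $t$ with $t=t-t^2$, so $\ell_n\to0$, while $\sum\ell_n=\infty$. Thus $d(x_n,Tx_n)\to0$, yet $(x_n)$ is not Cauchy: it runs off along an infinitely long branch. We must show that every other way of making $d(x,Tx)$ small has the same defect.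

## 6. The displacement $g(v)=\rho(v,p(v))$ along short paths

Inside $V$ there is no $v\in T_0v$, because $p(v)\ne v$. The danger comes from the closures and from the points added by completion. The first lemma translates a fixed point anywhere in $X$ into a statement about $V$ only. For $v\in V\setminus\{x_0\}$ write
$$g(v)=\rho(v,p(v))>0 .$$

**Lemma A.** If $T$ has a fixed point, then there is a Cauchy sequence $(w_n)$ in $(V\setminus\{x_0\},d)$ with $g(w_n)\to0$.

*Proof.* Let $z\in Tz$ and choose $v_n\in V$ with $v_n\to z$. By (F1), $d(z,Tv_n)\le H(Tz,Tv_n)\le d(z,v_n)\to0$. Since $T_0v_n$ is dense in $Tv_n$, there is $w_n\in T_0v_n$ with $d(z,w_n)\le d(z,Tv_n)+\frac1n$. So $w_n\to z$, and $(w_n)$ is Cauchy. Moreover $p(w_n)=v_n$ and $d(w_n,p(w_n))\le d(w_n,z)+d(z,v_n)\to0$. Once this is less than $\delta$ it equals $\rho(w_n,p(w_n))=g(w_n)$, so $g(w_n)\to0$. $\square$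

So we ask how $g$ can decrease as we walk down the tree from $a(v)$ to $v$. Let $s=\rho(p(a(v)),p(v))$ be the distance by which the target $p$ moves. For $s<\delta$ two things happen.

* The vertex moves *away* from every older vertex by $\varphi(s)$, while the target moves by $s$. So the displacement drops by at most $s-\varphi(s)$, which is $s\,\omega(s)$ if $\varphi(t)=t(1-\omega(t))$.
* A large $s$ buys a large drop, but it leaves a large displacement: $p(v)$ is older than $v$, so $g(v)\ge\ell(v)=\varphi(s)\ge s/2$.

The first point alone would not suffice. The second says that to end at displacement $g$ one must use $s\le2g$, so small displacements can be lowered only by small and inefficient moves. The next lemma makes this precise.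

**Lemma B.** Let $u,w\in V\setminus\{x_0\}$, let $u$ lie on the path from $x_0$ to $w$, and suppose $\rho(u,w)<\delta/2$. Let $u=v_0,v_1,\dots,v_m=w$ be the path from $u$ to $w$, so $a(v_i)=v_{i-1}$. Put $s_i=\rho(p(v_{i-1}),p(v_i))$ and $g_i=g(v_i)$. Then for $1\le i\le m$,
$$0<s_i<\delta,\qquad g_i\ge\varphi(s_i)\ge\tfrac{s_i}2,\qquad g_{i-1}-g_i\le s_i-\varphi(s_i),$$
and
$$\sum_{i=1}^ms_i\le2\rho(u,w)<\delta .$$

*Proof.* We first show that each edge length is governed by $s_i$ with no cap. For $i\ge1$, $a(v_i)=v_{i-1}\ne x_0$, so $v_i\notin\{x_0,x_1\}$ and (iii) applies: $s_i>0$ and $\ell(v_i)=\varphi(\min(s_i,\delta))$. If $s_i\ge\delta$, then $\ell(v_i)=\varphi(\delta)\ge\delta/2$, contradicting $\ell(v_i)\le\rho(u,w)<\delta/2$. So $s_i<\delta$ and $\ell(v_i)=\varphi(s_i)\ge s_i/2$.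

Next, the sum. The edges $\ell(v_1),\dots,\ell(v_m)$ make up the path from $u$ to $w$, so $\sum s_i\le2\sum\ell(v_i)=2\rho(u,w)<\delta$.

Finally, the displacements. By (ii) and the triangle inequality,
$$g_i=\varphi(s_i)+\rho(v_{i-1},p(v_i)),\qquad\rho(v_{i-1},p(v_i))\ge\rho(v_{i-1},p(v_{i-1}))-\rho(p(v_{i-1}),p(v_i))=g_{i-1}-s_i .$$
The first identity gives $g_i\ge\varphi(s_i)$. Inserting the second relation into it gives $g_i\ge\varphi(s_i)+g_{i-1}-s_i$. $\square$

The hypothesis $\rho(u,w)<\delta/2$ limits the total budget: along a short path, $\sum s_i<\delta$. If bringing $g$ down to $0$ costs an infinite amount of $\sum s_i$, no Cauchy sequence can do it. The function $\Psi$ below measures that cost.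

**Lemma C.** Suppose there are a nonincreasing function $\Psi:(0,\infty)\to\mathbb R$ with $\Psi(r)\to+\infty$ as $r\to0^+$ and a constant $C\ge0$ such that, in the situation of Lemma B, always
$$\Psi(g_i)\le\Psi(g_{i-1})+Cs_i\qquad(1\le i\le m).\tag{4}$$
Then $T$ has no fixed point.

*Proof.* By Lemma A it suffices to show that $g(w_n)\not\to0$ for every Cauchy sequence $(w_n)$ in $(V\setminus\{x_0\},d)$. Choose $N$ with $d(w_n,w_N)<\delta/2$ for $n\ge N$. Since $d=\min(\rho,\delta)$, also $\rho(w_n,w_N)<\delta/2$.

We want to reach $w_n$ by walking *down* from one of finitely many starting vertices. Let $u_n$ be the last common vertex of the paths from $x_0$ to $w_n$ and from $x_0$ to $w_N$. It lies on the path joining $w_n$ and $w_N$, so $\rho(u_n,w_n)<\delta/2$. By (i), both paths pass through $x_1$, so $u_n\ne x_0$. Hence $u_n$ belongs to the finite set $F$ of vertices $\ne x_0$ on the path from $x_0$ to $w_N$. This set does not depend on $n$.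

Lemma B applies with $u=u_n$, $w=w_n$. Summing (4) along the path and using $\sum s_i<\delta$,
$$\Psi(g(w_n))\le\max_{u\in F}\Psi(g(u))+C\delta\qquad(n\ge N).$$
The right side is a finite number independent of $n$, and $\Psi(r)\to\infty$ as $r\to0^+$. So $g(w_n)$ is bounded away from $0$. $\square$

## 7. Logarithmic cost for $\omega(t)=t$: proof of Theorem 1

**Step 1: fix the data.** Take $\delta=\frac12$, $\varphi(t)=t-t^2$ on $[0,\frac12]$, and $\varphi(t)=\frac14$ for $t\ge\frac12$. Then $\varphi$ is continuous with $\varphi(0)=0$, and $\frac t2\le t-t^2\le t$ for $0\le t\le\frac12$. So (1) holds, and Section 5 gives $X$ and $T$.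

**Step 2: check the contractive condition.** The space $X$ is complete of diameter at most $\frac12$. Since $d\le\frac12$ on $X$, (3) reads
$$H(Tx,Ty)\le(1-d(x,y))\,d(x,y)=\alpha(d(x,y))\,d(x,y)\qquad(x\ne y),$$
and for $x=y$ both sides vanish.

**Step 3: find the cost function.** In the situation of Lemma B, $g_{i-1}-g_i\le s_i-\varphi(s_i)=s_i^2$ and $s_i\le2g_i$. Use the second bound for one of the two factors $s_i$:
$$g_{i-1}\le g_i+s_i^2\le g_i(1+2s_i)\le g_i\,e^{2s_i}.$$
Taking logarithms, $-\log g_i\le-\log g_{i-1}+2s_i$. This is (4) with $\Psi(r)=-\log r$ and $C=2$. Since $-\log r$ is decreasing and tends to $+\infty$ as $r\to0^+$, Lemma C shows that $T$ has no fixed point. $\blacksquare$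

## 8. The cost $\int dt/\tilde\omega(2t)$ when the integral diverges: proof of (a′)⇒(b)

Suppose $\int_0^1dt/\omega(t)=\infty$. We construct a bounded counterexample, so that (a′) fails.

The natural choice is $\varphi(t)=t(1-\omega(t))$ near $0$. By Lemma B the displacement then falls by at most $s\,\omega(s)$ per amount $s$, with $s\le2g$; that is, at a rate of at most $\omega(2g)$ per unit of budget. Bringing $g$ to $0$ should therefore cost at least about $\int_0dt/\omega(2t)=\infty$, which suggests $\Psi(r)=\int_r^1dt/\omega(2t)$. For $\omega(t)=t$ this is $-\frac12\log r$, the logarithm of Section 7 up to scale. One obstacle remains: the extension to $X$ needs $\varphi$ continuous, and $\omega$ may jump.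

**Step 1: replace $\omega$ by a continuous function without losing divergence.** For $t>0$ let
$$\tilde\omega(t)=\frac1t\int_t^{2t}\omega(u)\,du=\int_1^2\omega(tv)\,dv .$$
The first form shows that $\tilde\omega$ is continuous, and the second that it is nondecreasing. As an average of $\omega$ over $[t,2t]$ it satisfies
$$\omega(t)\le\tilde\omega(t)\le\omega(2t).$$
We have $\omega(0^+)=0$, since otherwise $1/\omega$ would be bounded and the integral finite. Hence $\tilde\omega(0^+)=0$. Finally,
$$\int_0^1\frac{dt}{\tilde\omega(2t)}\ge\int_0^1\frac{dt}{\omega(4t)}=\frac14\int_0^4\frac{du}{\omega(u)}=\infty.\tag{5}$$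

**Step 2: fix the data and check the contractive condition.** Choose $\delta>0$ with $\tilde\omega(\delta)\le\frac12$. Put $\varphi(0)=0$, $\varphi(t)=t(1-\tilde\omega(t))$ for $0<t\le\delta$, and $\varphi(t)=\varphi(\delta)$ for $t\ge\delta$. Then $\varphi$ is continuous. For $0<t\le\delta$ we have $0<\tilde\omega(t)\le\tilde\omega(\delta)\le\frac12$, so $\frac t2\le\varphi(t)\le t$ and (1) holds. Section 5 gives a complete bounded $X$ with $d\le\delta$ and a map $T$ which, by (3), satisfies for $x\ne y$
$$H(Tx,Ty)\le\varphi(d(x,y))=\big(1-\tilde\omega(d(x,y))\big)\,d(x,y)\le\big(1-\omega(d(x,y))\big)\,d(x,y)=\alpha(d(x,y))\,d(x,y).$$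
For $x=y$ both sides vanish.

**Step 3: verify the cost inequality (4).** For $r>0$ let
$$\Psi(r)=\int_r^1\frac{dt}{\tilde\omega(2t)},$$
which is negative if $r>1$. It is decreasing, and by (5) it tends to $+\infty$ as $r\to0^+$. In the situation of Lemma B, since $0<s_i<\delta$,
$$g_{i-1}-g_i\le s_i-\varphi(s_i)=s_i\,\tilde\omega(s_i),\qquad s_i\le2g_i .$$
If $g_i\ge g_{i-1}$, then $\Psi(g_i)\le\Psi(g_{i-1})$ and (4) holds. If $g_i<g_{i-1}$, then $\tilde\omega(2t)\ge\tilde\omega(2g_i)$ on $[g_i,g_{i-1}]$, and $\tilde\omega(s_i)\le\tilde\omega(2g_i)$, so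
$$\Psi(g_i)-\Psi(g_{i-1})=\int_{g_i}^{g_{i-1}}\frac{dt}{\tilde\omega(2t)}\le\frac{g_{i-1}-g_i}{\tilde\omega(2g_i)}\le\frac{s_i\,\tilde\omega(s_i)}{\tilde\omega(2g_i)}\le s_i .$$
So (4) holds with $C=1$, and by Lemma C the map $T$ has no fixed point. Thus (a′) fails when (b) fails. Together with (b)⇒(a)⇒(a′) from Section 4, this proves Theorem 2. $\blacksquare$
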